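\title{A discrete set with one point in each of infinitely many disjoint Fatou--Bieberbach regions need not be tame}

\begin{abstract}
Let $n\ge2$, and let $E$ be a discrete subset of $\mathbb{C}^n$ that has exactly one point in each member of an infinite family of pairwise disjoint Fatou--Bieberbach regions. We show that $E$ need not be tame: there need not be an automorphism of $\mathbb{C}^n$ that carries $E$ onto $\{(k,0,\dots,0):k\ge1\}$. In our example the regions cover $E$, and the complement of $E$ contains a point through which no nondegenerate holomorphic map $\mathbb{C}^n\to\mathbb{C}^n\setminus E$ passes. The proof combines a construction by polynomial shears with a bound, obtained by means of Brownian motion, for the Jacobian of a holomorphic map that omits a set which is very dense where a given plurisubharmonic function is at least $1$.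
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, $n\ge2$. A holomorphic map $F:\mathbb{C}^n\to\mathbb{C}^n$ is \emph{biholomorphic} if it is one-to-one; it is then a biholomorphic map of $\mathbb{C}^n$ onto the open set $F(\mathbb{C}^n)$. An \emph{automorphism} is a biholomorphic map onto $\mathbb{C}^n$. A \emph{Fatou--Bieberbach region}, or \emph{F.B.\ region}, is a region $\Omega\subsetneq\mathbb{C}^n$ of the form $\Omega=F(\mathbb{C}^n)$ with $F$ biholomorphic: a copy of $\mathbb{C}^n$ properly contained in $\mathbb{C}^n$. We write $JF=\det F'$ for the complex Jacobian determinant and call $F$ \emph{nondegenerate} if $JF\not\equiv0$.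

A set $E\subset\mathbb{C}^n$ is \emph{discrete} if it has no limit point in $\mathbb{C}^n$. An infinite discrete set $E$ is \emph{tame} if some automorphism maps it onto
\[
\Lambda=\{(k,0,\dots,0):k=1,2,3,\dots\},
\]
and a set $E$ is \emph{avoidable by biholomorphic maps} if $F(\mathbb{C}^n)\cap E=\emptyset$ for some biholomorphic $F$. Tameness says that holomorphic geometry cannot distinguish $E$ from an arithmetic progression on a line; avoidability says that the complement of $E$ contains a copy of $\mathbb{C}^n$. The following question is posed in \cite{HM}.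

\begin{quote}
\emph{Suppose $\{\Omega_j\}$ is an infinite disjoint collection of F.B.\ regions in $\mathbb{C}^n$, the set $E$ is discrete in $\mathbb{C}^n$, and $E$ has exactly one point in each $\Omega_j$. Must $E$ be tame?}
\end{quote}

Such a set leaves much room in its complement. Let $e_j$ be the point of $E$ in $\Omega_j$, let $a\in\Omega_j\setminus\{e_j\}$, and let $F_j$ map $\mathbb{C}^n$ biholomorphically onto $\Omega_j$. An affine automorphism $A$ takes a point of $\Omega_j$ to $F_j^{-1}(a)$ and a point outside $\Omega_j$ to $F_j^{-1}(e_j)$, and then the image of $F_j\circ A\circ F_j$ contains $a$ and misses $E$. So $E$ is avoidable by biholomorphic maps, and such a map passes through every point of $\bigcup_j\Omega_j\setminus E$. This, together with parts (b) and (c) of Theorem~\ref{thm:compl} below, suggests the answer yes: every tame set arises in the way described in the question, and every collection $\{\Omega_j\}$ carries a tame set with one point in each region. The answer is nevertheless no, in every dimension $n\ge2$,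 and even under the strictest reading of the hypothesis, in which $E\subset\bigcup_j\Omega_j$.

\begin{theorem}\label{thm:main}
Let $n\ge2$. There are a point $p$, an infinite discrete set $E=\{e_1,e_2,\dots\}\subset\mathbb{C}^n\setminus\{p\}$ and pairwise disjoint F.B.\ regions $\Omega_1,\Omega_2,\dots$ with $\Omega_j\cap E=\{e_j\}$ for all $j$, such that every holomorphic map $F:\mathbb{C}^n\to\mathbb{C}^n\setminus E$ with $F(0)=p$ has $JF(0)=0$. Consequently $E$ is not tame.
\end{theorem}

\begin{theorem}\label{thm:compl}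
\begin{itemize}
\item[(a)] In Theorem~\ref{thm:main} one can take all $\Omega_j$ inside one F.B.\ region $\Omega$, with a biholomorphic map $G$ of $\Omega$ onto $\mathbb{C}^n$ such that $G(E)$ is tame in $\mathbb{C}^n$. There is also a plurisubharmonic function $\rho_\infty\ge0$ on $\mathbb{C}^n$ with $\rho_\infty(p)>2$ such that for every holomorphic $F:\mathbb{C}^n\to\mathbb{C}^n\setminus E$ with $JF\not\equiv0$, the function $\rho_\infty\circ F$ is a constant $\le2$.
\item[(b)] For every infinite disjoint collection $\{\Omega_j\}$ of F.B.\ regions one can choose $e_j\in\Omega_j$ such that $\{e_j\}$ is discrete and tame.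
\item[(c)] Every tame set $E$ admits pairwise disjoint F.B.\ regions, each containing exactly one point of $E$ and together covering $E$.
\end{itemize}
\end{theorem}

By (a), no nondegenerate map $\mathbb{C}^n\to\mathbb{C}^n\setminus E$ passes through $p$ at all. By (b) and Theorem~\ref{thm:main}, tameness depends on the points chosen in the $\Omega_j$: for the collection of Theorem~\ref{thm:main} one choice is tame and another is not.

The proof has three parts. First, a tame set has a property that is invariant under automorphisms: through each point of its complement passes a map into the complement with nonzero Jacobian (Section~\ref{sec:tame}). To violate it we need a point $p$, necessarily outside $\bigcup_j\Omega_j$, that $E$ shields from all such maps. Second, we prove a bound on $|JF(0)|$ for maps $F$ that omit a set $E$ which is very dense in $\{\rho\ge1\}$, where $\rho$ is plurisubharmonic and $\rho(F(0))>2$ (Sections~\ref{sec:bound}--\ref{sec:proofprop}). Since an entire map can be rescaled to make its Jacobian at $0$ as large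 as we like, the bound forces $JF(0)=0$. Third, we build $E$, an F.B.\ region $\Omega\supset E$ and the functions $\rho$ at the same time, by composing shears (Section~\ref{sec:construction}). Seen from inside $\Omega$ the set $E$ is tame, which produces the $\Omega_j$; seen from $p\notin\Omega$ it is dense enough for the bound (Section~\ref{sec:end}).

\subsection*{Notation and three standard facts}
We write $|\cdot|$ for the Euclidean norm, $\langle\cdot,\cdot\rangle$ for the Hermitian inner product, $B(z,s)$ for open balls, $B_s=B(0,s)$, $\overline{B}_s$ for its closure, $a_+=\max(a,0)$ and $\log^+=(\log)_+$. Points are written $x=(x_1,x_2,x'')\in\mathbb{C}\times\mathbb{C}\times\mathbb{C}^{n-2}$, where $x''$ is absent if $n=2$. The letter $e$ denotes points of $E$, and the upright $\mathrm{e}$ is the base of the natural logarithm.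

\emph{Schwarz lemma.} If $f$ is holomorphic from the unit disc to $\mathbb{C}^n$, $|f|\le M$, and $f$ vanishes to order $m$ at $0$, then $|f(\tau)|\le M|\tau|^m$. (Apply the scalar lemma to $\langle f,\xi\rangle$ for unit vectors $\xi$.)

\emph{Rouch\'e principle.} Let $B\subset\mathbb{C}^n$ be an open ball and $f_0,f_1:\overline{B}\to\mathbb{C}^n$ continuous with $|f_1-f_0|<|f_0|$ on $\partial B$. If $f_0$ is holomorphic in $B$ and has exactly one zero there, at which $Jf_0\ne0$, then $f_1$ has a zero in $B$. (The degree of $f_0$ over $0$ is $1$, and the homotopy $f_0+s(f_1-f_0)$, $0\le s\le1$, has no zero on $\partial B$.)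

\emph{Interpolation theorem.} If $a_1,a_2,\dots\in\mathbb{C}$ are distinct with $|a_j|\to\infty$ and $w_1,w_2,\dots\in\mathbb{C}$ are arbitrary, there is an entire function $\gamma$ with $\gamma(a_j)=w_j$ for all $j$.

\section{Tame sets}\label{sec:tame}

We begin with the property of tame sets that the example will violate. The set $\Lambda$ lies in the hyperplane $\{x_2=0\}$, which an exponential in the second coordinate omits.

\begin{lemma}\label{lem:through}
Let $E\subset\mathbb{C}^n$ be tame and $p\notin E$. Then there is a holomorphic map $F:\mathbb{C}^n\to\mathbb{C}^n\setminus E$ with $F(0)=p$ and $JF(0)\ne0$.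
\end{lemma}

\begin{proof}
If $\Phi$ is an automorphism and $F_0$ has the required properties for the pair $(\Phi(E),\Phi(p))$, then $\Phi^{-1}\circ F_0$ has them for $(E,p)$. So we may assume $E=\Lambda$, and we may replace the point, now called $a\notin\Lambda$, by its image under any automorphism that fixes $\Lambda$ pointwise.

Suppose first that $(a_2,\dots,a_n)\ne0$. A linear change of the variables $(x_2,\dots,x_n)$ fixes $\Lambda$ pointwise and achieves $a_2\ne0$. The map $F(x)=(a_1+x_1,\ a_2\mathrm{e}^{x_2},\ a''+x'')$ omits $\{x_2=0\}\supset\Lambda$, and $F(0)=a$, $JF(0)=a_2\ne0$.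

Suppose now that $a=(a_1,0,\dots,0)$, so that $a_1\notin\{1,2,\dots\}$. The reciprocal $1/\Gamma$ of the Gamma function is entire with zero set $\{0,-1,-2,\dots\}$, so $1/\Gamma(1-x_1)$ vanishes exactly at $x_1=1,2,\dots$. The automorphism $(x_1,\ x_2+1/\Gamma(1-x_1),\ x'')$ fixes $\Lambda$ pointwise and moves $a$ to a point with nonzero second coordinate, which is the first case.
\end{proof}

The next lemma is our only source of tame sets and of disjoint F.B.\ regions. The regions are basins of attraction of a single automorphism with infinitely many attracting fixed points, so they are disjoint for free.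

\begin{lemma}\label{lem:projection}
Let $S\subset\mathbb{C}^n$ be countably infinite, and let $\ell$ be a linear functional that is injective on $S$ and such that $\{s\in S:|\ell(s)|\le M\}$ is finite for every $M$. Then $S$ is tame, and there are pairwise disjoint F.B.\ regions $V_s$, $s\in S$, with $V_s\cap S=\{s\}$.
\end{lemma}

\begin{proof}
\emph{Tameness.} After a linear change of coordinates, $\ell(x)=x_1$. Enumerate $S$ as $s_j=(a_j,b_j)\in\mathbb{C}\times\mathbb{C}^{n-1}$, $j\ge1$. The $a_j$ are distinct and $|a_j|\to\infty$. By the interpolation theorem there are entire maps $\gamma_1:\mathbb{C}\to\mathbb{C}^{n-1}$ and $\gamma_2:\mathbb{C}\to\mathbb{C}$ with $\gamma_1(a_j)=b_j-(j,0,\dots,0)$ and $\gamma_2(j)=a_j-j$. The automorphism $(x_1,x')\mapsto(x_1,x'-\gamma_1(x_1))$ sends $s_j$ to $(a_j,j,0)$, and $(x_1-\gamma_2(x_2),x_2,x'')$ sends this point to $c_j=(j,j,0)$. Finally $(x_1,x_2-x_1,x'')$ sends $c_j$ to $(j,0,0)$. So $S$ is tame, and for the second assertion we may assume $S=\{c_1,c_2,\dots\}$.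

\emph{An automorphism that attracts at each $c_j$.} Let $\chi(\zeta)=\frac34\bigl(\zeta-\frac{\sin2\pi\zeta}{2\pi}\bigr)$, so that $\chi(j)=\frac34j$ and $\chi'(j)=\frac34(1-\cos2\pi j)=0$ for integers $j$. The map
\[
H(x)=\bigl(\chi(x_1)+\tfrac14x_2,\ x_1,\ \tfrac12x''\bigr)
\]
is an automorphism, with inverse $(y_2,\ 4y_1-4\chi(y_2),\ 2y'')$, and $H(c_j)=c_j$. Its derivative at $c_j$ is $\begin{pmatrix}0&1/4\\1&0\end{pmatrix}\oplus\frac12I$, whose square is $\frac14I$. Hence $T=H\circ H$ is an automorphism with $T(c_j)=c_j$ and $T'(c_j)=\frac14I$. Let $V_j=\{x:T^k(x)\to c_j\text{ as }k\to\infty\}$. The $V_j$ are pairwise disjoint, $T(V_j)=V_j$, and $V_j$ contains $c_j$ and no other fixed point $c_i$.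

\emph{$V_j$ is biholomorphic to $\mathbb{C}^n$.} Translate so that $c_j=0$. By Taylor's theorem there are $R>0$ and $C$ with $|T(x)-\frac14x|\le C|x|^2$ on $B_R$, and after shrinking $R$ so that $CR\le\frac1{12}$ also $|T(x)|\le\frac13|x|$ on $B_R$. Hence $T(B_R)\subset B_R\subset V_j$, and $V_j$ is the increasing union of the open sets $T^{-k}(B_R)$. On $B_R$,
\[
|4^{k+1}T^{k+1}(x)-4^kT^k(x)|=4^{k+1}\bigl|T(T^k(x))-\tfrac14T^k(x)\bigr|\le4^{k+1}C\,9^{-k}|x|^2 .
\]
Since $4/9<1$, the limit $\psi=\lim4^kT^k$ exists uniformly on $B_R$, and $\psi(0)=0$, $\psi'(0)=I$, $\psi\circ T=\frac14\psi$. On $T^{-k}(B_R)$ define $\psi=4^k\,\psi\circ T^k$. The relation $\psi\circ T=\frac14\psi$ on $B_R$ shows that the definitions for $k$ and $k+1$ agree on $T^{-k}(B_R)$, so we obtain a holomorphic map $\psi:V_j\to\mathbb{C}^n$ with $\psi\circ T=\frac14\psi$. It is injective: $\psi$ is injective on some ball $B_{R'}$, and if $\psi(x)=\psi(y)$, then for large $k$ the points $T^k(x)$ and $T^k(y)$ lie in $B_{R'}$ and have the same image $4^{-k}\psi(x)$, so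 they coincide and $x=y$. It is onto: $\psi(V_j)=4\psi(T(V_j))=4\psi(V_j)$, and $\psi(V_j)$ contains a neighborhood of $0$. Thus $\psi^{-1}$ maps $\mathbb{C}^n$ biholomorphically onto $V_j$, and $V_j\ne\mathbb{C}^n$ because it misses the other $c_i$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(b) and (c)]
(b) A disjoint collection of nonempty open sets is countable, so we may index it by $j=1,2,\dots$. Let $F_j$ map $\mathbb{C}^n$ biholomorphically onto $\Omega_j$. The first coordinate of $F_j$ is entire and nonconstant, since $\Omega_j$ is open, and hence unbounded by Liouville's theorem. So we can pick successively $e_j\in\Omega_j$ whose first coordinate has modulus larger than $j$ and larger than that of $e_{j-1}$. Then $\{e_j\}$ is discrete, and it is tame by Lemma~\ref{lem:projection} with $\ell(x)=x_1$.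

(c) Let $\Phi$ be an automorphism with $\Phi(E)=\Lambda$. Apply Lemma~\ref{lem:projection} to $\Lambda$ with $\ell(x)=x_1$, and take the regions $\Phi^{-1}(V_s)$, $s\in\Lambda$.
\end{proof}

\section{A bound for the Jacobian}\label{sec:bound}

A function $\rho$ on an open subset of $\mathbb{C}^n$, with values in $[-\infty,\infty)$ and not identically $-\infty$ on any component, is \emph{plurisubharmonic} (psh) if it is upper semicontinuous and its restriction to each complex line is subharmonic or $\equiv-\infty$ on each component. We use the following facts. A psh function is subharmonic on $\mathbb{R}^{2n}$. If $f\not\equiv0$ is holomorphic on a region, then $\log|f|$ is psh. The maximum of two psh functions is psh. If $\rho>-\infty$ is psh and $F$ is holomorphic, then $\rho\circ F$ is psh. A convex increasing function of a subharmonic function is subharmonic, and $|F-q|^2$ and $|F|^8$ are subharmonic for holomorphic $F$. A decreasing limit of nonnegative psh functions is psh. A psh function on $\mathbb{C}^n$ that is bounded above is constant.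

\begin{proposition}\label{prop:bound}
There is a constant $C_*=C_*(n)$ with the following property. Let $F$ be holomorphic from a neighborhood of $\overline{B}_3\subset\mathbb{C}^n$ to $\mathbb{C}^n$, let $\rho$ be a continuous psh function on $\mathbb{C}^n$, and let $E\subset\mathbb{C}^n$ with $F(B_3)\cap E=\emptyset$. Assume that $\rho(F(0))>2$, and that for each $z\in\overline{B}_2$ with $\rho(F(z))\ge1$ there is $e\in E$ with
\begin{equation}\label{eq:dense}
|e-F(z)|<\tfrac18\exp\bigl(-2L(F(z))\bigr),\qquad L(y)=|y|^8+\rho(y)^4 .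
\end{equation}
Then $|JF(0)|\le C_*$.
\end{proposition}

The point is that $C_*$ depends neither on $F$ nor on $\rho$. The required density grows with $|y|$, which a discrete set can afford, since it need only be finite on bounded sets.

\begin{example}\label{ex:psh}
Plurisubharmonicity cannot be dropped. Let $n=2$, $E=\{y_2=0\}$, $3\delta<\frac18\mathrm{e}^{-164}$, $F(z)=(Rz_1,\delta\mathrm{e}^{z_2})$ and $\rho(y)=(3-|y-F(0)|/\delta)_+$. Where $\rho\ge1$ we have $|y|\le3\delta$, so the distance to $E$ is at most $3\delta$ and $L\le82$. All other hypotheses hold, and $|JF(0)|=R\delta$ is arbitrarily large. Here $\{\rho\ge1\}$ is a small ball, which $F$ leaves at once. When $\rho$ is psh, the maximum principle prevents $\rho\circ F$ from falling below $1$ on a whole sphere about $0$.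
\end{example}

The constant $\frac18$ and the factor $2$ in \eqref{eq:dense} come from a covering lemma: a map of the unit ball into a unit ball that omits a point near the center has small Jacobian.

\begin{lemma}\label{lem:cover}
Let $f:B_1\to B(q,1)$ be holomorphic with $f(0)=q$ and $|Jf(0)|\ge\varepsilon>0$. Then $f(B_1)\supset B(q,\varepsilon^2/8)$.
\end{lemma}

\begin{proof}
For a unit vector $\xi$, the Schwarz lemma gives $|f(\tau\xi)-q|\le|\tau|$, so $|f'(0)\xi|\le1$. Thus all singular values of the matrix $f'(0)$ are at most $1$. Their product is $|Jf(0)|\ge\varepsilon$, so $\varepsilon\le1$, the smallest one is at least $\varepsilon$, and $|f'(0)\zeta|\ge\varepsilon|\zeta|$ for all $\zeta$. The map $\tau\mapsto f(\tau\xi)-q-\tau f'(0)\xi$ is bounded by $2$ on the unit disc and vanishes to order $2$ at $0$, so $|f(\zeta)-q-f'(0)\zeta|\le2|\zeta|^2$ on $B_1$. If $|b-q|<\varepsilon^2/8$ and $|\zeta|=\varepsilon/4$, then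
\[
|f(\zeta)-b-f'(0)\zeta|<\frac{\varepsilon^2}8+\frac{\varepsilon^2}8=\varepsilon|\zeta|\le|f'(0)\zeta| .
\]
By the Rouch\'e principle with $f_0(\zeta)=f'(0)\zeta$, the map $f-b$ has a zero in $B_{\varepsilon/4}$.
\end{proof}

From here to the end of Section~\ref{sec:proofprop}, except in Lemma~\ref{lem:hit}, $F$, $\rho$ and $E$ are as in Proposition~\ref{prop:bound}, and
\[
r=\rho\circ F,\qquad h=\log|JF| .
\]
If $h(0)<0$, any $C_*\ge1$ works, so we assume $h(0)\ge0$. Then $r$ and $h$ are psh on a ball slightly larger than $B_3$, and $r$ is continuous.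

To apply Lemma~\ref{lem:cover} at a point $z$ we must rescale $F$ to a ball on which it moves by less than $1$. For $|z|\le2$ let $\eta(z)$ be the radius of the largest such ball, capped at $1$:
\[
\eta(z)=\min\{|w-z|:\ |w-z|\le1,\ |F(w)-F(z)|\ge1\},\qquad D(z)=\log\frac1{\eta(z)}\ge0,
\]
with $\eta(z)=1$ if there is no such $w$. For $c<1$ the set $\{\eta\le c\}$ is the projection of the compact set of pairs $(z,w)$ with $|z|\le2$, $|w-z|\le c$, $|F(w)-F(z)|\ge1$, so it is closed. Hence $D$ is upper semicontinuous, in particular Borel. Since $F$ is uniformly continuous on $\overline{B}_3$, the function $\eta$ is bounded below by a positive number, and \emph{$D$ is bounded on $\overline{B}_2$}. The bound depends on $F$; the proof will use only that it is finite.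

\begin{lemma}\label{lem:pointwise}
If $|z|\le2$ and $r(z)\ge1$, then $h(z)\le nD(z)-|F(z)|^8-r(z)^4$.
\end{lemma}

\begin{proof}
Let $q=F(z)$, $\eta=\eta(z)$ and $f(\zeta)=F(z+\eta\zeta)$. By the definition of $\eta$, $f$ maps $B_1$ into $B(q,1)$; also $f(0)=q$ and $\varepsilon:=|Jf(0)|=\eta^n|JF(z)|$. If $\varepsilon=0$ there is nothing to prove. Otherwise, since $z+\eta\zeta\in B_3$, the map $f$ omits the point $e$ of \eqref{eq:dense}, and Lemma~\ref{lem:cover} gives $\varepsilon^2/8\le|e-q|<\frac18\mathrm{e}^{-2L(q)}$. So $h(z)-nD(z)=\log\varepsilon<-L(q)$.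
\end{proof}

This is the only place where $E$ enters. Since $h$ is subharmonic and $h(0)\ge0$, its averages are nonnegative, so Lemma~\ref{lem:pointwise} says that a large $|F|$ or a large $r$ forces a large $D$. Conversely, a large $D$ means rapid variation of $F$, which forces $|F|$ to be large a little farther out. If the two implications together increase $D$ fast enough, then $D$ becomes unbounded before the radius reaches $2$, which is absurd.

\subsection*{The case of constant $\rho$}
The loop can be run by hand when $\rho\equiv3$, for then Lemma~\ref{lem:pointwise} holds on all of $\overline{B}_2$. Let $X(s)=\max_{\overline{B}_s}D$, and let $m_s(\varphi)$ be the mean of $\varphi$ over the sphere $|z|=s$. For $s\le2$,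
\begin{equation}\label{eq:model1}
0\le h(0)\le m_s(h)\le nX(s)-m_s(|F|^8).
\end{equation}
Let $1\le s<s'=s+2u\le2$ and suppose $\mathrm{e}^{-X(s)}<u$. Choose $z\in\overline{B}_s$ with $\eta(z)=\mathrm{e}^{-X(s)}$ and $w$ with $|w-z|=\eta(z)$, $|F(w)-F(z)|\ge1$. With $M=\max_{\overline{B}_{s+u}}|F|$, the Schwarz lemma on the disc of radius $u$ about $z$ in the complex line through $w$ gives $1\le2M\eta(z)/u$. The Poisson kernel of $B_{s'}\subset\mathbb{R}^{2n}$ with respect to normalized surface measure, $s'^{\,2n-2}(s'^{\,2}-|x|^2)/|x-\zeta|^{2n}$, is at most $(2/u)^{2n}$ for $|x|\le s'-u$. Hence $M^8\le(2/u)^{2n}m_{s'}(|F|^8)$, and \eqref{eq:model1} yields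
\begin{equation}\label{eq:model2}
nX(s+2u)\ge(u/2)^{2n+8}\,\mathrm{e}^{8X(s)} .
\end{equation}
Take $s_j=2-2^{-j}$ and $X_*=3(2n+8)$, and suppose $X(s_0)\ge X_*$. If $j\ge1$ and $X(s_{j-1})\ge jX_*$, then \eqref{eq:model2} applies with $u=2^{-j-1}$, and since $j+2\le3j$,
\[
nX(s_j)\ge2^{-(j+2)(2n+8)}\mathrm{e}^{8jX_*}\ge\mathrm{e}^{7jX_*}\ge\tfrac12(7jX_*)^2\ge n(j+1)X_* .
\]
So $X(s_j)\to\infty$, although $D$ is bounded on $\overline{B}_2$. Therefore $X(1)<X_*$, and \eqref{eq:model1} with $s=1$ gives $|JF(0)|\le\mathrm{e}^{nX_*}$.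

This case is too strong for our purpose. If every $y\in\mathbb{C}^n$ is within $\frac18\exp(-2|y|^8-162)$ of $E$, the bound applies to $z\mapsto F(z_0+Rz)$ for every holomorphic $F:\mathbb{C}^n\to\mathbb{C}^n\setminus E$, every $z_0$ and every $R$, and gives $JF\equiv0$. Such a set is not avoidable by biholomorphic maps, so it cannot occur in the question. This is why the density is required only where $\rho\ge1$.

For general $\rho$, Lemma~\ref{lem:pointwise} is available only on $\{r\ge1\}$. The balls must be replaced by domains inside $\{r>1\}$, and surface measure by harmonic measure, that is, by the exit distribution of Brownian motion. These domains have no controlled shape, so there is no bound for the Poisson kernel, and the step from ``$D$ is large'' to ``$|F|$ is large on average'' needs a new argument.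

\section{Brownian motion and a hitting estimate}\label{sec:bm}

Let $(b_t)_{t\ge0}$ be Brownian motion in $\mathbb{C}^n=\mathbb{R}^{2n}$ with filtration $(\mathcal{F}_t)$. We write $\mathbb{P}_x$, $\mathbb{E}_x$ when $b_0=x$, and $\mathbb{E}[Y;\mathcal{A}]$ for the expectation of $Y\mathbf{1}_{\mathcal{A}}$. The paths are continuous. The first time a path reaches a closed set is a stopping time, and the exit time of a bounded open set $O\ni x$ is almost surely finite; at that time $b\in\partial O$. For stopping times $\tau_1,\tau_2$ the events $\{\tau_1<\tau_2\}$ and $\{\tau_1\le\tau_2\}$ belong to $\mathcal{F}_{\tau_1\wedge\tau_2}$, where $\tau_1\wedge\tau_2=\min(\tau_1,\tau_2)$. We use two further facts.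

\emph{Strong Markov property.} If $\tau$ is a finite stopping time, then conditionally on $\mathcal{F}_\tau$ the process $(b_{\tau+t})_{t\ge0}$ is Brownian motion started at $b_\tau$.

\emph{Optional stopping.} Let $O$ be bounded and open, $x\in O$, $\varphi$ subharmonic near $\overline{O}$, let $\tau_1\le\tau_2$ be stopping times not exceeding the exit time $\theta$ of $O$, and let $\mathcal{A}\in\mathcal{F}_{\tau_1}$. Then
\begin{equation}\label{eq:os}
\mathbb{E}_x[\varphi(b_{\tau_1});\mathcal{A}]\le\mathbb{E}_x[\varphi(b_{\tau_2});\mathcal{A}],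
\end{equation}
with equality if $\varphi$ is harmonic. For smooth $\varphi$, It\^o's formula shows that $\varphi(b_{t\wedge\theta})$ is a bounded submartingale, and \eqref{eq:os} is the optional sampling theorem. In general, convolution with radial approximate identities gives smooth subharmonic $\varphi_m\downarrow\varphi$ near $\overline{O}$, all bounded above by $\max_{\overline{O}}\varphi_1$, and monotone convergence applies on both sides, also when $\varphi$ is unbounded below.

The next lemma replaces the Schwarz lemma of the constant case. It says that if a holomorphic map is at distance $\ge\frac12$ from a value $q$ at one point, then Brownian motion started nearby finds such a point with probability bounded below independently of the map and of the scale. The danger is that the target $A$ might be too thin to be hit. The maximum principle excludes this: $A$ meets every circle about $v$ in every complex line through $v$. These circles form a family of real dimension $2n-1$, so $A$ carries a measure that scales like area on a hypersurface,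 and the Newtonian potential of such a measure is bounded.

\begin{lemma}\label{lem:hit}
There is $c_0=c_0(n)\in(0,1)$ with the following property. Let $F$ be a $\mathbb{C}^n$-valued holomorphic map near $\overline{B(v,s)}$, let $q\in\mathbb{C}^n$ with $|F(v)-q|\ge\frac12$, and let $A=\{x\in\overline{B(v,s)}:|F(x)-q|\ge\frac12\}$. Then Brownian motion started at any $x_0$ with $|x_0-v|\le2s$ hits $A$ before leaving $B(v,7s)$ with probability at least $c_0$.
\end{lemma}

\begin{proof}
\emph{A measure on $A$.} Let $\xi$ be a unit vector and $\tau\in[s/2,s]$. The function $\zeta\mapsto|F(v+\zeta\xi)-q|^2$ is subharmonic near the disc $|\zeta|\le\tau$ and is $\ge\frac14$ at $0$, so by the maximum principle $v+\tau\mathrm{e}^{i\alpha}\xi\in A$ for some $\alpha\in[0,2\pi]$. Since $A$ is compact, there is a least such $\alpha=\alpha(\xi,\tau)$, and each set $\{\alpha\le c\}$ is closed, being the projection of a compact set of triples $(\xi,\tau,\alpha)$. So $\alpha$ is Borel. Let $\xi$ be uniformly distributed on the unit sphere and $\tau$ uniformly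 on $[s/2,s]$, independently, and let $\mu$ be the distribution of the point $v+\tau\mathrm{e}^{i\alpha(\xi,\tau)}\xi$. It is a probability measure on $A$. We claim that
\begin{equation}\label{eq:frostman}
\mu(B(x,\varrho))\le(4\varrho/s)^{2n-1}\qquad(x\in\mathbb{C}^n,\ \varrho>0).
\end{equation}
Put $\epsilon=4\varrho/s$; we may assume $\epsilon<1$. Suppose $v+\tau\zeta\in B(x,\varrho)$ with $\zeta=\mathrm{e}^{i\alpha}\xi$ and $\tau\in[s/2,s]$. Then $x\ne v$, and we write $x-v=\tau'\omega$ with $|\omega|=1$, $\tau'>0$. From $|\tau\zeta-\tau'\omega|<\varrho$ we get $|\tau-\tau'|<\varrho$ and $\tau|\zeta-\omega|\le|\tau\zeta-\tau'\omega|+|\tau'-\tau|<2\varrho$, so $|\zeta-\omega|<\epsilon$. Hence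
\[
|\langle\xi,\omega\rangle|=|\langle\zeta,\omega\rangle|\ge\operatorname{Re}\langle\zeta,\omega\rangle=1-\tfrac12|\zeta-\omega|^2\ge1-\tfrac12\epsilon^2,
\]
and so $|\langle\xi,\omega\rangle|^2\ge1-\epsilon^2$, a condition free of the unknown angle $\alpha$. By unitary invariance its probability is that of $|\xi_1|^2\ge1-\epsilon^2$. The vector $(|\xi_1|^2,\dots,|\xi_n|^2)$ is uniformly distributed on the simplex $\{a_i\ge0,\ \sum a_i=1\}$ (write $\xi$ as a normalized complex Gaussian vector, whose coordinates have independent exponentially distributed squared moduli), and $\{a_1\ge1-\epsilon^2\}$ is a copy of this $(n-1)$-dimensional simplex scaled by $\epsilon^2$. So the probability is $\epsilon^{2n-2}$. The condition $|\tau-\tau'|<\varrho$ has probability at most $2\varrho/(s/2)=\epsilon$. By independence, \eqref{eq:frostman} follows.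

\emph{Its potential.} Since $n\ge2$, the function $|x|^{2-2n}$ is harmonic on $\mathbb{R}^{2n}\setminus\{0\}$ and decreases in $|x|$. Let
\[
U(x)=\int|x-a|^{2-2n}\,d\mu(a)=(2n-2)\int_0^\infty\varrho^{1-2n}\mu(B(x,\varrho))\,d\varrho .
\]
Using \eqref{eq:frostman} for $\varrho\le s$ and $\mu\le1$ for $\varrho>s$, we get $U\le C_ns^{2-2n}$ everywhere, with $C_n=(2n-2)4^{2n-1}+1$. Moreover $U$ is harmonic off $A$, $U(x_0)\ge(3s)^{2-2n}$ because $|x_0-a|\le3s$ for $a\in A$, and $U\le(6s)^{2-2n}$ on $\partial B(v,7s)$.

\emph{Stopping.} If $x_0\in A$ there is nothing to prove. Otherwise, for large $m$ the set $O_m=\{x\in B(v,7s):\operatorname{dist}(x,A)>1/m\}$ contains $x_0$. Let $\mathcal{H}_m$ be the event that the path reaches distance $\le1/m$ from $A$ before leaving $B(v,7s)$. Equality in \eqref{eq:os} at the exit time of $O_m$ gives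
\[
(3s)^{2-2n}\le U(x_0)\le C_ns^{2-2n}\,\mathbb{P}_{x_0}(\mathcal{H}_m)+(6s)^{2-2n},
\]
so $\mathbb{P}_{x_0}(\mathcal{H}_m)\ge c_0:=(3^{2-2n}-6^{2-2n})/C_n$. The events $\mathcal{H}_m$ decrease. On their intersection, the continuous function $t\mapsto\operatorname{dist}(b_t,A)$ has minimum $0$ on the compact interval from $0$ to the exit time of $B(v,7s)$, and at the exit time it is $\ge6s$. So the path hits $A$ before leaving $B(v,7s)$.
\end{proof}

\section{Proof of Proposition~\ref{prop:bound}}\label{sec:proofprop}

\subsection*{The domains and the first inequality}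
For $\lambda\in[1,2]$ let
\[
O_\lambda=\{z:\ |z|<3-\lambda,\ r(z)>\lambda\}.
\]
It is open because $\rho$ is continuous, and it contains $0$ because $r(0)>2$. As $\lambda$ decreases by $u$, the domain gains room $u$ both in the radius and in the level of $r$; both gains will be used. Let $Z_\lambda$ be the position of Brownian motion from $0$ at the exit time of $O_\lambda$. Then $|Z_\lambda|\le3-\lambda\le2$ and $r(Z_\lambda)\ge\lambda\ge1$. Put
\[
X(\lambda)=\mathbb{E}_0\,D(Z_\lambda),\qquad Y(\lambda)=\mathbb{E}_0\bigl[|F(Z_\lambda)|^8+r(Z_\lambda)^4\bigr].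
\]
By \eqref{eq:os}, $h(0)\le\mathbb{E}_0\,h(Z_\lambda)$, and Lemma~\ref{lem:pointwise} gives the analogue of \eqref{eq:model1}:
\begin{equation}\label{eq:first}
Y(\lambda)\le nX(\lambda)-h(0).
\end{equation}

\subsection*{The second inequality}
We need a lower bound for $Y(\lambda-u)$ in terms of $X(\lambda)$. Follow the path from $z=Z_\lambda$ until it leaves $O_{\lambda-u}$, and let $\beta$ be the probability that it survives in $O_{\lambda-u}$ until it has moved a distance $u$. There are two ways for $Y$ to be large. If $\beta$ is small, most paths end where $r$ has dropped by $u$; since $r$ is subharmonic, it must be large on the few survivors. If $\beta$ is not small, the path has a fair chance to cross all the shells $8^j\eta(z)\le|x-z|\le8^{j+1}\eta(z)$ inside $B(z,u)$, and by Lemma~\ref{lem:hit} each crossing adds a definite amount to the variance of $F$. The number of shells is about $D(z)/\log8$. Put $c_1=(c_0/8)^4$ and $N_0=4/c_0^2$.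

\begin{lemma}\label{lem:local}
Let $0<u<1$, $\lambda\le2$, $\lambda'=\lambda-u\ge1$, and let $|z|\le3-\lambda$, $r(z)\ge\lambda$. Let $\theta$ be the exit time of $O_{\lambda'}$ and $N=\max\bigl(0,\lfloor\log_8(u/\eta(z))\rfloor\bigr)$. Then $z\in O_{\lambda'}$ and
\[
\mathbb{E}_z\bigl[|F(b_\theta)|^8+r(b_\theta)^4\bigr]\ge c_1u^4\bigl(N^{3/2}-N_0^{3/2}\bigr).
\]
\end{lemma}

\begin{proof}
We have $z\in O_{\lambda'}$ and $B(z,u)\subset B_{3-\lambda'}\subset B_2$. Let $\sigma_s$ be the exit time of $B(z,s)$, and put $\kappa=\theta\wedge\sigma_u$, $\mathcal{S}=\{\sigma_u\le\theta\}\in\mathcal{F}_\kappa$, $\beta=\mathbb{P}_z(\mathcal{S})$.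

\emph{(i) A bound from $r$.} Off $\mathcal{S}$, the point $b_\kappa=b_\theta$ lies in $\partial O_{\lambda'}$ and in the open ball $B_{3-\lambda'}$, so $r(b_\kappa)=\lambda'$. On $\mathcal{S}$, $b_\kappa\in\overline{O_{\lambda'}}$, so $r(b_\kappa)\ge\lambda'$. Since $r$ is subharmonic (here we use that $\rho$ is psh), \eqref{eq:os} gives
\[
\lambda\le r(z)\le\mathbb{E}_z\,r(b_\kappa)=\lambda'+\mathbb{E}_z[r(b_\kappa)-\lambda';\mathcal{S}].
\]
So $\beta>0$, and by H\"older's inequality $u\le\bigl(\mathbb{E}_z[(r(b_\kappa)-\lambda')^4;\mathcal{S}]\bigr)^{1/4}\beta^{3/4}$. The function $(r_+)^4$ is subharmonic and equals $r^4$ on $\overline{O_{\lambda'}}$, so \eqref{eq:os} gives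
\begin{equation}\label{eq:rbound}
\mathbb{E}_z\,r(b_\theta)^4\ge\mathbb{E}_z[r(b_\theta)^4;\mathcal{S}]\ge\mathbb{E}_z[r(b_\kappa)^4;\mathcal{S}]\ge\mathbb{E}_z[(r(b_\kappa)-\lambda')^4;\mathcal{S}]\ge u^4\beta^{-3}.
\end{equation}

\emph{(ii) A bound from $F$.} Let $N\ge1$ and $\eta=\eta(z)$. Then $8^N\eta\le u$, so $\eta<1$ and there is $w$ with $|w-z|=\eta$ and $|F(w)-F(z)|\ge1$. Let $s_j=8^j\eta$ for $0\le j\le N$.

We first treat one shell. Fix $0\le j\le N-1$ and $x\in O_{\lambda'}$ with $|x-z|=s_j$, and put $q=F(x)$ and $\sigma=\sigma_{s_{j+1}}$. We claim that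
\begin{equation}\label{eq:shell}
\mathbb{E}_x|F(b_{\theta\wedge\sigma})-q|^2\ge\tfrac14\bigl(c_0-\mathbb{P}_x(\theta<\sigma)\bigr).
\end{equation}
Since $|F(w)-F(z)|\ge1$, one of the points $z,w$, call it $v$, has $|F(v)-q|\ge\frac12$. Then $|v-x|\le s_j+\eta\le2s_j$, and $B(v,7s_j)\subset B(z,7s_j+\eta)\subset B(z,s_{j+1})\subset B_2$. Let $\nu$ be the first time $t\le\sigma$ with $|F(b_t)-q|\ge\frac12$, and $\nu=\sigma$ if there is none. Lemma~\ref{lem:hit} with $s=s_j$ gives $\mathbb{P}_x(\nu<\sigma)\ge c_0$, hence $\mathbb{P}_x(\nu<\sigma\le\theta)\ge c_0-\mathbb{P}_x(\theta<\sigma)$. On $\{\nu<\sigma\le\theta\}$ we have $|F(b_{\theta\wedge\nu})-q|^2\ge\frac14$. Now \eqref{eq:os} for the subharmonic function $|F-q|^2$ and the times $\theta\wedge\nu\le\theta\wedge\sigma$ gives \eqref{eq:shell}.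

Return to the path from $z$. Let $\kappa_j=\theta\wedge\sigma_{s_j}$ and $\mathcal{S}_j=\{\sigma_{s_j}<\theta\}\in\mathcal{F}_{\kappa_j}$. For $j\le N-1$ we have $s_j<u$, so $\sigma_{s_j}<\sigma_u$, $\mathcal{S}\subset\mathcal{S}_j$ and $\mathbb{P}_z(\mathcal{S}_j)\ge\beta$. On $\mathcal{S}_j$ the point $x=b_{\kappa_j}$ lies in $O_{\lambda'}$ at distance $s_j$ from $z$. The strong Markov property at $\kappa_j$ and \eqref{eq:shell} give
\[
\mathbb{E}_z\bigl[|F(b_{\kappa_{j+1}})-F(b_{\kappa_j})|^2;\mathcal{S}_j\bigr]\ge\tfrac14\bigl[c_0\beta-\mathbb{P}_z(\sigma_{s_j}<\theta<\sigma_{s_{j+1}})\bigr].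
\]
The real and imaginary parts of the coordinates of $F$ are harmonic, so by equality in \eqref{eq:os} we have $\mathbb{E}_z[F(b_{\tau_2})\mid\mathcal{F}_{\tau_1}]=F(b_{\tau_1})$ for $\tau_1\le\tau_2\le\theta$. Hence $F(z)$ and the increments of $F(b)$ over the successive intervals of $0\le\kappa_0\le\dots\le\kappa_N\le\theta$ are mutually orthogonal in $L^2$. The events $\{\sigma_{s_j}<\theta<\sigma_{s_{j+1}}\}$ are disjoint, so their probabilities add up to at most $1$: the path can be lost only once. Summing over $0\le j\le N-1$ and using Jensen's inequality, we obtain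
\begin{equation}\label{eq:Fbound}
\mathbb{E}_z|F(b_\theta)|^2\ge\tfrac14(c_0N\beta-1),\qquad\mathbb{E}_z|F(b_\theta)|^8\ge\bigl[\tfrac14(c_0N\beta-1)_+\bigr]^4 .
\end{equation}

\emph{(iii) The dichotomy.} If $N<N_0$, the asserted lower bound is negative. Let $N\ge N_0$, so that $N\ge1$ and $c_0N^{1/2}\ge2$. If $\beta\le N^{-1/2}$, then \eqref{eq:rbound} gives $\mathbb{E}_z\,r(b_\theta)^4\ge u^4N^{3/2}$. If $\beta>N^{-1/2}$, then $c_0N\beta-1\ge c_0N^{1/2}-1\ge\frac12c_0N^{1/2}$, and \eqref{eq:Fbound} gives $\mathbb{E}_z|F(b_\theta)|^8\ge c_1N^2$. Since $c_1<1$ and $u<1$, both bounds are at least $c_1u^4N^{3/2}$.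
\end{proof}

The gain is only a power of $D$, not the exponential in \eqref{eq:model2}, and this dictates the exponents in $L$. With $|y|^2+\rho^2$ the same argument would give bounds of order $\beta^{-1}$ and $N\beta$, both equal to $N^{1/2}$ at $\beta=N^{-1/2}$, and a recursion with exponent $\frac12$ does not blow up. The exponents $8$ and $4$ raise it to $\frac32>1$.

We now average. In the situation of Lemma~\ref{lem:local}, $\log(u/\eta(z))=D(z)-\log(1/u)$ and $\lfloor a\rfloor>a-1$, so
\[
N^{3/2}\ge\varphi_u(D(z)),\qquad\text{where }\ \varphi_u(x)=\Bigl(\frac{x-\log(1/u)}{\log8}-1\Bigr)_+^{3/2}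
\]
is convex. The path from $0$ stays in $O_\lambda\subset O_{\lambda'}$ until it reaches $Z_\lambda$, and $z=Z_\lambda$ satisfies the hypotheses of the lemma. By the strong Markov property at the exit time of $O_\lambda$, the quantity $Y(\lambda')$ is the expectation over $z=Z_\lambda$ of the left side in Lemma~\ref{lem:local}. Jensen's inequality gives
\begin{equation}\label{eq:second}
Y(\lambda-u)\ge c_1u^4\bigl[\varphi_u(X(\lambda))-N_0^{3/2}\bigr]\qquad(0<u<1,\ 1+u\le\lambda\le2).
\end{equation}

\subsection*{The iteration}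
Let $\lambda_j=1+2^{-j}$ and $X_j=X(\lambda_j)$ for $j\ge0$, and $a=\log8$. Then $\lambda_{j-1}-\lambda_j=2^{-j}$. By \eqref{eq:first}, $h(0)\ge0$ and \eqref{eq:second} with $u=2^{-j}$,
\begin{equation}\label{eq:rec}
X_j\ge\frac{c_1}n16^{-j}\Bigl[\Bigl(\frac{X_{j-1}-j\log2}a-1\Bigr)_+^{3/2}-N_0^{3/2}\Bigr]\qquad(j\ge1).
\end{equation}
The shrinking steps cost only the geometric factor $16^{-j}$, which the exponent $\frac32$ overcomes once $X_0$ is large. Let $c_2=\frac{c_1}{2n}(2a)^{-3/2}$, and fix $X_*=X_*(n)$ with
\[
X_*\ge2\log2+2a,\qquad X_*\ge4aN_0,\qquad X_*^{1/2}\ge16^3/c_2 .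
\]
Suppose $X_0\ge X_*$. We show by induction that $X_j\ge256^jX_*$. Let $j\ge1$ and $X_{j-1}\ge256^{j-1}X_*\ge jX_*$. Then $\frac12X_{j-1}\ge j\log2+a$, so
\[
\frac{X_{j-1}-j\log2}a-1\ge\frac{X_{j-1}}{2a}\ge2N_0,
\]
and the bracket in \eqref{eq:rec} is at least $(1-2^{-3/2})\bigl(\frac{X_{j-1}}{2a}\bigr)^{3/2}\ge\frac12\bigl(\frac{X_{j-1}}{2a}\bigr)^{3/2}$. Therefore
\[
X_j\ge c_216^{-j}X_{j-1}^{3/2}\ge c_216^{-j}16^{3j-3}X_*^{3/2}=c_216^{-3}X_*^{1/2}\cdot256^jX_*\ge256^jX_* .
\]
This contradicts $X_j\le\sup_{\overline{B}_2}D<\infty$. Hence $X(2)=X_0<X_*$, and \eqref{eq:first} with $\lambda=2$ gives $h(0)\le nX_*$. Proposition~\ref{prop:bound} holds with $C_*=\mathrm{e}^{nX_*}$. \qed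

\section{Construction of $E$, $\Omega$ and the $\Omega_j$}\label{sec:construction}

We want $E$ to be very dense where a psh function is $\ge1$, and also to lie in an F.B.\ region $\Omega$ that misses $p$. We obtain $\Omega$ as an increasing union of sets $W_k=G_k^{-1}(K_k)$, where the $G_k$ are compositions of shears and the $K_k$ are growing boxes, and we measure how far a point is from $W_k$ by a psh function $\rho_k$ that vanishes on $W_k$. At stage $k$ we place a fine finite net $E_k$ in the part of the shell $k-1\le|y|\le k$ where $\rho_k$ is not small, hence outside $W_k$. The next shear has to bring $E_k$ into $W_{k+1}$ without spoiling the nets already placed and without capturing $p$.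

\begin{example}\label{ex:shear}
Let $n=2$, $\rho_0=\log^+|y_2|$, $p=(0,\mathrm{e}^5)$, and let $a=(a_1,a_2)$ be a point with $|a_2|>1$, $a_2\ne\mathrm{e}^5$, so that $\rho_0(a)>0$. Fix $R>\max(|a_1|,|a_2|)$ and let
\[
P_1(y)=y_1+(y_2-a_2)(y_2/2)^m,\qquad\Phi=(P_1,y_2),\qquad\rho_1=\tfrac1m\log^+(|P_1|/R).
\]
For large $m$ four things hold. On $\{|y_2|\le1\}$ the shear $\Phi$ differs from the identity by at most $(1+|a_2|)2^{-m}$. It fixes $a$, so $\Phi(a)$ lies in the bidisc of radius $R$ and $\rho_1(a)=0$. Since $|P_1|\le(|y_1|+|y_2|+|a_2|)\max(1,|y_2|/2)^m$, we have $\rho_1\le\rho_0+O(1/m)$ on bounded sets. And $\rho_1(p)\to5-\log2$ as $m\to\infty$. So $a$ is captured, $\rho$ has hardly increased on a given bounded set, and at $p$ it has lost only about $\log2$. At stage $k$ the normalizing degree is $d_k\ge4^k$, the loss is about $(\log2)/d_k$, and the losses are summable.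
\end{example}

\subsection*{The inductive step}
Let $\|x\|=\max(|x_1|,|x_2|,|x''|)$ and $p=(0,\mathrm{e}^5,0)$. We construct polynomials $P_k$ in $(y_1,y_2)$, numbers $R_k$ and integers $d_k$ with
\[
P_{-1}=y_1,\quad P_0=y_2,\quad P_{k+1}=P_{k-1}+g_{k+1}(P_k),
\]
\[
R_0=d_0=1,\quad R_{k+1}\ge R_k+1,\quad d_{k+1}=d_km_{k+1},
\]
where $g_{k+1}$ is a polynomial in one variable and $m_{k+1}\ge4$ is an integer. Put
\[
G_k=\begin{cases}(P_{k-1},P_k,y''),&k\text{ even},\\(P_k,P_{k-1},y''),&k\text{ odd},\end{cases}\qquad\rho_k=\frac1{d_k}\log^+\frac{|P_k|}{R_k}.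
\]
Then $G_0=\mathrm{id}$ and $G_{k+1}=\Phi_{k+1}\circ G_k$, where $\Phi_{k+1}$ is the shear $(x_1+g_{k+1}(x_2),x_2,x'')$ for even $k$ and $(x_1,x_2+g_{k+1}(x_1),x'')$ for odd $k$. So each $G_k$ is an automorphism with $JG_k\equiv1$, and $P_k$, being one of its coordinates, is nonconstant. The functions $\rho_k\ge0$ are continuous and psh, and $\rho_0(p)=5$.

Suppose the data up to index $k$ are given and $\rho_k(p)>3$. The choices are made in the order $E_k$, $R_{k+1}$, $m_{k+1}$.

\emph{The net $E_k$.} Let $E_0=\emptyset$. For $k\ge1$ let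
\[
A_k=\{k-1\le|y|\le k,\ \rho_k(y)\ge\tfrac12\},\qquad L_k=(k+1)^8+\bigl(1+\max_{\overline{B}_{k+1}}\rho_k\bigr)^4,\qquad\delta_k=\tfrac18\mathrm{e}^{-2L_k}.
\]
We choose a finite set $E_k\subset\{k-2<|y|<k+1,\ \rho_k>\frac14\}$ such that every point of $A_k$ is at distance $<\delta_k$ from $E_k$, and $P_k(e)\ne P_k(p)$ for $e\in E_k$. If $A_k=\emptyset$, take $E_k=\emptyset$. Otherwise cover the compact set $A_k$ by finitely many balls of radius $\delta_k/2$ centered in $A_k$, and move each center by less than $\delta_k/2$, within the open neighborhood $\{k-2<|y|<k+1,\ \rho_k>\frac14\}$ of $A_k$, into the dense set $\{P_k\ne P_k(p)\}$.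

\emph{The shear.} Put
\[
q_k(\zeta)=\prod_{e\in E_k}(\zeta-P_k(e)),\qquad g_{k+1}(\zeta)=q_k(\zeta)\Bigl(\frac\zeta{2R_k}\Bigr)^{m_{k+1}},
\]
with $q_k=1$ if $E_k=\emptyset$. Whatever $m_{k+1}$ is, $P_{k+1}(e)=P_{k-1}(e)$ for $e\in E_k$. This is why $R_{k+1}$ can be fixed before the degree: choose $R_{k+1}\ge R_k+1$ larger than $|P_{k-1}(e)|$, $|P_k(e)|$ and $|e''|$ for all $e\in E_k$. The first two coordinates of $G_{k+1}(e)$ are $P_k(e)$ and $P_{k-1}(e)$ in some order, so
\begin{equation}\label{eq:captured}
\|G_{k+1}(e)\|<R_{k+1}\qquad(e\in E_k).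
\end{equation}

\emph{The degree.} Choose $m=m_{k+1}\ge4$ so large that
\begin{itemize}
\item[(a)] $|g_{k+1}(\zeta)|\le2^{-k-2}$ for $|\zeta|\le R_k$;
\item[(b)] $\rho_{k+1}\le\rho_k+2^{-k-3}$ on $\overline{B}_{k+1}$;
\item[(c)] $\rho_{k+1}(p)\ge\rho_k(p)-\frac{\log2}{d_k}-2^{-k-3}$;
\item[(d)] $\mathrm{e}^{d_{k+1}/4}\ge8\bigl(\max_{\overline{B}_{k+2}}|P_k|+k+3\bigr)$.
\end{itemize}
Condition (a) makes the $G_k$ converge, (b) keeps the old nets adequate for the later $\rho_k$, (c) keeps $p$ outside $\Omega$, and (d) will make the image of $E$ tame. Each holds for all large $m$. For (a), $|g_{k+1}(\zeta)|\le2^{-m}\max_{|\zeta|\le R_k}|q_k|$. For (d), $d_{k+1}=d_km\to\infty$ and the right side does not involve $m$. For (b), let $M_1=\max_{\overline{B}_{k+1}}|P_{k-1}|$ and $M_2=\max\bigl(1,\max_{\overline{B}_{k+1}}|q_k(P_k)|\bigr)$. On $\overline{B}_{k+1}$ we have $|P_{k+1}|\le(M_1+M_2)\max(1,|P_k|/2R_k)^m$, and since $R_{k+1}\ge1$ and $M_1+M_2\ge1$,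
\[
\rho_{k+1}\le\frac{\log(M_1+M_2)}{d_km}+\frac1{d_k}\log^+\frac{|P_k|}{2R_k}\le\frac{\log(M_1+M_2)}{d_km}+\rho_k .
\]
For (c), $\rho_k(p)>3$ gives $|P_k(p)|>R_k\mathrm{e}^{3d_k}>2R_k$, and $q_k(P_k(p))\ne0$ by the choice of $E_k$. In $P_{k+1}(p)=P_{k-1}(p)+q_k(P_k(p))(P_k(p)/2R_k)^m$ the second term therefore grows exponentially in $m$, and
\[
\rho_{k+1}(p)=\frac1{d_km}\log^+\frac{|P_{k+1}(p)|}{R_{k+1}}\ \longrightarrow\ \frac1{d_k}\log\frac{|P_k(p)|}{2R_k}=\rho_k(p)-\frac{\log2}{d_k}\qquad(m\to\infty).
\]
Since $d_i\ge4^i$, condition (c) gives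
\begin{equation}\label{eq:rhop}
\rho_{k+1}(p)\ge5-\sum_{i\ge0}\bigl(4^{-i}\log2+2^{-i-3}\bigr)=5-\tfrac43\log2-\tfrac14>3,
\end{equation}
so the induction proceeds.

Let $E=\bigcup_kE_k$. It is discrete, because each $E_k$ is finite and lies in $\{|y|>k-2\}$. It is infinite: for $k\ge|p|$ the maximum principle gives $\max_{|y|=k}\rho_k\ge\rho_k(p)>3$, so $A_k$ and $E_k$ are nonempty, and $E$ is unbounded.

\subsection*{The region $\Omega$}
Let $K_k=\{\|x\|<R_k\}$, $W_k=G_k^{-1}(K_k)$ and $\Omega=\bigcup_kW_k$.

\begin{lemma}\label{lem:omega}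
The sets $W_k$ increase, and $G=\lim G_k$ exists on $\Omega$, with $\|G-G_k\|\le\frac12$ on $W_k$ and $G(y)''=y''$. The map $G$ is biholomorphic from $\Omega$ onto $\mathbb{C}^n$. Moreover $E_k\subset W_{k+1}$ and $p\notin\Omega$. Thus $\Omega$ is an F.B.\ region that contains $E$, and $p\notin E$.
\end{lemma}

\begin{proof}
By (a), $\|\Phi_{i+1}-\mathrm{id}\|\le2^{-i-2}$ on $K_i$. Let $y\in W_k$. If $G_l(y)\in K_l$ for $k\le l\le i$, then $\|G_{l+1}(y)-G_l(y)\|\le2^{-l-2}$ for these $l$, so $\|G_{i+1}(y)\|<R_k+\frac12<R_{i+1}$. By induction $G_i(y)\in K_i$ and $\|G_{i+1}(y)-G_i(y)\|\le2^{-i-2}$ for all $i\ge k$. Hence $W_k\subset W_{k+1}$, the $G_i$ converge uniformly on $W_k$, and $\|G-G_k\|\le2^{-k-1}\le\frac12$ there. Each $W_k$ is open and connected, so $\Omega$ is a region, $G$ is holomorphic on $\Omega$, $JG=\lim JG_i\equiv1$, and $G(y)''=y''$ as for every $G_i$.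

\emph{$G$ is injective.} Suppose $G(a)=G(b)$ with $a\ne b$. Since $JG(b)=1$, there is a ball $B$ about $b$ with $\overline{B}\subset\Omega\setminus\{a\}$ such that $b$ is the only zero of $f_0=G-G(a)$ in $\overline{B}$. The compact set $\overline{B}\cup\{a\}$ lies in some $W_k$, so $G_i-G_i(a)\to f_0$ uniformly on $\overline{B}$. By the Rouch\'e principle, $G_i-G_i(a)$ has a zero in $B$ for large $i$, which contradicts the injectivity of $G_i$.

\emph{$G$ is onto.} Given $c\in\mathbb{C}^n$, take $k$ with $\|c\|+1<R_k$. The map $\Theta=G\circ G_k^{-1}$ satisfies $\|\Theta-\mathrm{id}\|\le\frac12$ on $K_k$. So $x\mapsto c-(\Theta(x)-x)$ maps the compact convex set $\{\|x-c\|\le\frac12\}\subset K_k$ continuously into itself, and by Brouwer's theorem it has a fixed point $x$, which satisfies $\Theta(x)=c$.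

Finally, $E_k\subset W_{k+1}$ is \eqref{eq:captured}. Since $\rho_k(p)>0$, we have $\|G_k(p)\|\ge|P_k(p)|>R_k$, so $p\notin W_k$ for all $k$.
\end{proof}

\subsection*{The regions $\Omega_j$}
In the coordinates $G$, one of the first two coordinates of a point of $E_k$ is essentially $P_k(e)$, which by (d) dominates all the others. So a generic linear functional near $x_1+x_2$ satisfies the hypotheses of Lemma~\ref{lem:projection}.

\begin{lemma}\label{lem:omegaj}
The set $G(E)$ is tame, and if $E=\{e_1,e_2,\dots\}$ is an enumeration, there are pairwise disjoint F.B.\ regions $\Omega_j\subset\Omega$ with $\Omega_j\cap E=\{e_j\}$.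
\end{lemma}

\begin{proof}
Let $S=G(E)$, and let $e\in E_k$, $k\ge1$. Since $\rho_k(e)>\frac14$, $R_k\ge1$ and $|e|<k+1$, condition (d) for the step from $k-1$ to $k$ gives
\[
|P_k(e)|>R_k\mathrm{e}^{d_k/4}\ge8\bigl(|P_{k-1}(e)|+k+2\bigr).
\]
By Lemma~\ref{lem:omega}, the first two coordinates of $G(e)$ are within $\frac12$ of $P_k(e)$ and $P_{k-1}(e)$, in some order, and $|G(e)''|=|e''|<k+1$. Let $\ell(x)=\sum_ic_ix_i$ with $|c_1-1|<\frac12$, $|c_2-1|<\frac12$ and $|(c_3,\dots,c_n)|<1$. Then
\begin{align*}
|\ell(G(e))|&\ge\tfrac12\bigl(|P_k(e)|-\tfrac12\bigr)-\tfrac32\bigl(|P_{k-1}(e)|+\tfrac12\bigr)-(k+1)\\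
&\ge4(k+2)-1-(k+1)\ge k .
\end{align*}
So $\{s\in S:|\ell(s)|\le M\}$ is contained in the finite set $G(\bigcup_{k\le M}E_k)$. The functional $\ell$ is injective on $S$ unless $c$ lies in one of the countably many hyperplanes $\sum_ic_i(s_i-s'_i)=0$, $s\ne s'$ in $S$; these have measure zero and do not cover the open set of admissible $c$. By Lemma~\ref{lem:projection}, $S$ is tame and there are pairwise disjoint F.B.\ regions $V_s$ with $V_s\cap S=\{s\}$. Put $\Omega_j=G^{-1}(V_{G(e_j)})\subset\Omega$. Each $\Omega_j$ is a biholomorphic image of $\mathbb{C}^n$ that misses $p$, the $\Omega_j$ are pairwise disjoint, and $\Omega_j\cap E=\{e_j\}$ because $E\subset\Omega$ and $G$ is bijective.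
\end{proof}

\section{Proofs of Theorems~\ref{thm:main} and~\ref{thm:compl}(a)}\label{sec:end}

Proposition~\ref{prop:bound} requires a continuous $\rho$, so we apply it to one of the $\rho_k$ and not to their limit. The net $E_j$ was chosen with $\rho_j$ in mind. It also serves for $\rho_k$, $k\ge j$, because of the one-sided condition (b): a later function may be much smaller than $\rho_j$, which only shrinks the set where density is needed, but it cannot be much larger.

\begin{lemma}\label{lem:claim}
Let $F:\mathbb{C}^n\to\mathbb{C}^n\setminus E$ be holomorphic with $\rho_k(F(0))>2$ for all large $k$. Then $JF(0)=0$.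
\end{lemma}

\begin{proof}
Suppose not. Replacing $F(z)$ by $F(Rz)$ multiplies $JF(0)$ by $R^n$, so we may assume $|JF(0)|>C_*$. Choose $k\ge1$ with $F(\overline{B}_3)\subset B_k$ and $\rho_k(F(0))>2$. We verify \eqref{eq:dense} for $\rho=\rho_k$. Let $|z|\le2$, $q=F(z)$ and $\rho_k(q)\ge1$, and take $1\le j\le k$ with $j-1\le|q|\le j$. For $j\le i<k$ we have $q\in\overline{B}_{i+1}$, so (b) gives
\[
\rho_k(q)\le\rho_j(q)+\sum_{i\ge j}2^{-i-3}\le\rho_j(q)+\tfrac14 .
\]
Hence $\rho_j(q)\ge\frac34$ and $q\in A_j$, so there is $e\in E_j$ with $|e-q|<\frac18\mathrm{e}^{-2L_j}$. Also $|q|\le j+1$ and $\rho_k(q)\le1+\max_{\overline{B}_{j+1}}\rho_j$, so $L_j\ge|q|^8+\rho_k(q)^4$. Thus \eqref{eq:dense} holds, and Proposition~\ref{prop:bound} gives $|JF(0)|\le C_*$, a contradiction.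
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The set $E$ of Section~\ref{sec:construction} is infinite and discrete, $p\notin E$ by Lemma~\ref{lem:omega}, and Lemma~\ref{lem:omegaj} gives the regions $\Omega_j$. By \eqref{eq:rhop} and Lemma~\ref{lem:claim}, every holomorphic $F:\mathbb{C}^n\to\mathbb{C}^n\setminus E$ with $F(0)=p$ has $JF(0)=0$. By Lemma~\ref{lem:through}, $E$ is not tame.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(a)]
The region $\Omega$, the map $G$ and the tameness of $G(E)$ are in Lemmas~\ref{lem:omega} and~\ref{lem:omegaj}. Let $\epsilon_k=\sum_{i\ge k}2^{-i-3}$. By (b), $\rho_{k+1}+\epsilon_{k+1}\le\rho_k+\epsilon_k$ on $\overline{B}_{k+1}$. So on each ball $B_l$ the nonnegative psh functions $\rho_k+\epsilon_k$, $k\ge l$, decrease. Since $\epsilon_k\to0$, the limit $\rho_\infty=\lim\rho_k\ge0$ exists and is psh on $\mathbb{C}^n$, and $\rho_\infty(p)\ge3>2$ by \eqref{eq:rhop}.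

Let $F:\mathbb{C}^n\to\mathbb{C}^n\setminus E$ be holomorphic with $JF\not\equiv0$. If $JF(z_0)\ne0$, Lemma~\ref{lem:claim} applied to $z\mapsto F(z_0+z)$ shows that $\rho_k(F(z_0))\le2$ for infinitely many $k$, so $\rho_\infty(F(z_0))\le2$. Thus the psh function $\rho_\infty\circ F$ is $\le2$ off the zero set of $JF$, which has measure zero. By the sub-mean value inequality over balls it is $\le2$ everywhere, and being bounded above on $\mathbb{C}^n$ it is constant.
\end{proof}

\begin{remark}
On $W_k$ we have $|P_i|\le\|G_i\|<R_i$ for $i\ge k$, so $\rho_\infty=0$ on $\Omega$, and in particular on $E$. The set $\{\rho_\infty\ge1\}$, which contains $p$, therefore lies outside $\Omega$ and contains no point of $E$. Yet each of its points $q$, with $j-1\le|q|\le j$ and $j\ge1$, has $\rho_j(q)\ge1-\epsilon_j>\frac12$, and so lies within $\delta_j$ of $E_j\subset\Omega$.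
\end{remark}

\begin{thebibliography}{9}
\bibitem{HM}
\emph{Holomorphic Maps From $C^{n}$ To $C^{n}$},
\texttt{https://typeset.io/pdf/holomorphic-maps-from-n-to-n-1zx8y1h5mp.pdf}
\end{thebibliography}
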